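\title{The relative error of approximate Steiner trees}

\begin{abstract}
A Steiner tree on $n$ points of $\mathbb{R}^d$ is $\varepsilon$-approximate if all angles at its Steiner points are at least $2\pi/3-\varepsilon$. Let $F_d(\varepsilon,n)$ be the largest relative error in length of such a tree with respect to the shortest tree of the same topology. Rubinstein, Weng and Wormald conjectured that $F_3(\varepsilon,n)<c\varepsilon$ for all small $\varepsilon$, with $c$ independent of $n$. We show that for $d\ge 3$ and small $\varepsilon$ the quantity $F_d(\varepsilon,n)$ has order exactly $\min\{\varepsilon\log n,\varepsilon^{2/3}\}$, so the conjecture is false, while $F_2(\varepsilon,n)\le 9\varepsilon$. Minimax duality turns the problem into one about approximating the edge directions of a tree by a conserved vector-valued flow.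
\end{abstract}

\section{Introduction}

Let $d\ge2$ and let $N$ be a set of $n\ge2$ points of $\mathbb{R}^d$, called \emph{terminals}. A \emph{Steiner tree} on $N$ is a tree embedded in $\mathbb{R}^d$ with straight-line edges whose vertices are the terminals together with additional \emph{Steiner points}, each of degree $3$. Its \emph{topology} is the pattern of adjacencies, and $L(T)$ is its total Euclidean length. For a Steiner tree $T$ let $T^*$ be the shortest tree on $N$ with the same topology, where the Steiner points of $T^*$ may be placed anywhere and may coincide with each other or with terminals. The \emph{relative error} of $T$ is $L(T)/L(T^*)-1$. For $\varepsilon>0$, the tree $T$ is \emph{$\varepsilon$-approximate} if every angle between two edges meeting at a Steiner point is at least $2\pi/3-\varepsilon$; nothing is required at the terminals. We study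
\[
F_d(\varepsilon,n)=\sup\bigl(L(T)/L(T^*)-1\bigr),
\]
the supremum over all $\varepsilon$-approximate Steiner trees $T$ on all sets of $n$ terminals in $\mathbb{R}^d$.

With the terminals and the topology fixed, $L$ is a convex function of the positions of the Steiner points. If $a_1,a_2,a_3$ are the unit vectors along the three edges leaving a Steiner point, the gradient of $L$ with respect to that point is $-(a_1+a_2+a_3)$. The cosine is $1$-Lipschitz, so the angle condition gives $a_i\cdot a_j\le-\frac12+\varepsilon$ and
\begin{equation}\label{eq:defect}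
|a_1+a_2+a_3|^2=3+2\sum_{i<j}a_i\cdot a_j\le 6\varepsilon .
\end{equation}
If all angles are at least $2\pi/3$, the gradient vanishes and $T$ is shortest by convexity. Thus $\varepsilon$ measures, by a local and scale-free test, how far $T$ is from being a critical point, and $F_d(\varepsilon,n)$ measures how far from the minimum a tree can be when it passes the test. The smallest case shows which order of magnitude to expect.

\begin{example}[the tripod]\label{ex:tripod}
Let $0<\varepsilon\le\frac12$ and $h=\sqrt{\varepsilon/2}$. In $\mathbb{R}^3$ join the origin to the three terminals $a_j=(\sqrt{1-h^2}\,b_j,\,h)$, where $b_1,b_2,b_3\in\mathbb{R}^2$ are unit vectors at mutual angles $2\pi/3$. Then $a_i\cdot a_j=-\frac12(1-h^2)+h^2=-\frac12+\frac34\varepsilon$. Since $\sin\varepsilon\ge\varepsilon(1-\varepsilon^2/6)\ge\frac{23}{24}\varepsilon$,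
\begin{equation}\label{eq:cos}
\cos(2\pi/3-\varepsilon)=-\tfrac12\cos\varepsilon+\tfrac{\sqrt3}{2}\sin\varepsilon>-\tfrac12+0.8\,\varepsilon\qquad(0<\varepsilon\le\tfrac12),
\end{equation}
so the tripod is $\varepsilon$-approximate. Its length is $3$, and moving the Steiner point to $(0,0,h)$ gives length $3\sqrt{1-h^2}$. Hence $F_3(\varepsilon,3)\ge(1-h^2)^{-1/2}-1\ge h^2/2=\varepsilon/4$.
\end{example}

In the tripod the edges leave the plane at an angle of order $\sqrt\varepsilon$, because the angles between them change only to second order, and the loss of length is again of second order, namely $\varepsilon$. If the Steiner points of a large tree could be repaired independently, each at a cost of order $\varepsilon$ times the lengths of its own three edges, the relative error would be of order $\varepsilon$ for every $n$. But moving one Steiner point changes the angles at its neighbors, and the question is whether these changes accumulate.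

Rubinstein, Weng and Wormald \cite{RWW} proved the following bounds, in which $c$ is a positive absolute constant that may differ from line to line, while $C(\varepsilon)>0$ and $c(\varepsilon)>0$ depend only on $\varepsilon$:
\begin{itemize}
\item $F_3(\varepsilon,n)<C(\varepsilon)^n$ for all $\varepsilon\in(0,2\pi/3)$, and $F_3(\varepsilon,n)>c\varepsilon$ for all $\varepsilon\in(0,2\pi/3)$ and all sufficiently large $n$;
\item $F_3(\varepsilon,n)>n^{c(\varepsilon)}$ for all $\varepsilon\in(\pi/3,2\pi/3)$ and all sufficiently large $n$;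
\item $F_3(\varepsilon,n)<cn^2\sqrt\varepsilon$ for sufficiently small $\varepsilon>0$;
\item $F_3(\varepsilon,n)<c(\varepsilon\log n+\varepsilon^2n^3)$ for $\varepsilon<n^{-2}$, and consequently $F_3(\varepsilon,n)<c\,\varepsilon\log n$ for $\varepsilon<n^{-3}\log^{-1}n$.
\end{itemize}
All these upper bounds grow with $n$ or require $\varepsilon$ to be small in terms of $n$, and the second item shows that a bound independent of $n$ needs some restriction on $\varepsilon$. The conjecture of Rubinstein, Weng and Wormald \cite{RWW}, which we take from \cite{AST}, reads: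
\begin{quote}
\emph{There are absolute constants $c>0$ and $\varepsilon_1>0$ such that $F_3(\varepsilon,n)<c\varepsilon$ for all $\varepsilon\in(0,\varepsilon_1)$ and all $n$.}
\end{quote}
We disprove it and determine the order of $F_d(\varepsilon,n)$. Throughout the paper
\[
\varepsilon_0=1408^{-3},\qquad s=\sqrt3/2 .
\]

\begin{theorem}\label{thm:lower}
For $d\ge3$, $0<\varepsilon\le\varepsilon_0$ and $n\ge3$,
\[
F_d(\varepsilon,n)\ge\tfrac1{4800}\min\{\varepsilon\log_2n,\ \varepsilon^{2/3}\}.
\]
\end{theorem}

\begin{theorem}\label{thm:upper}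
For $d\ge2$, $0<\varepsilon\le\varepsilon_0$ and $n\ge3$,
\[
F_d(\varepsilon,n)\le3000\min\{\varepsilon\log_2n,\ \varepsilon^{2/3}\}.
\]
\end{theorem}

\begin{theorem}\label{thm:plane}
For all $n$ and $0<\varepsilon\le1/72$, $F_2(\varepsilon,n)\le9\varepsilon$.
\end{theorem}

\begin{corollary}\label{cor:false}
The conjecture is false, and so is its analogue for every $d\ge3$; its analogue for $d=2$ is true.
\end{corollary}

\begin{proof}
Let $d\ge3$ and $c,\varepsilon_1>0$. Choose $\varepsilon<\min(\varepsilon_0,\varepsilon_1)$ with $\varepsilon^{-1/3}>4800c$, and $n$ with $\log_2n\ge\varepsilon^{-1/3}$. Theorem~\ref{thm:lower} gives $F_d(\varepsilon,n)\ge\varepsilon^{2/3}/4800>c\varepsilon$. The case $d=2$ is Theorem~\ref{thm:plane}.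
\end{proof}

So for $d\ge3$ the error grows like $\varepsilon\log n$ until $\log_2n$ reaches $\varepsilon^{-1/3}$ and then stops growing, and $\sup_nF_d(\varepsilon,n)$ has order $\varepsilon^{2/3}$.

Section~\ref{sec:flows} removes the edge lengths from the problem by duality. The simplest use of the duality proves Theorem~\ref{thm:plane} in Section~\ref{sec:plane}. Section~\ref{sec:lower} constructs the trees for Theorem~\ref{thm:lower}, and Section~\ref{sec:upper} proves Theorem~\ref{thm:upper}. Angles between vectors lie in $[0,\pi]$. For unit vectors $a,b,c$ we use $|a-b|^2=2-2a\cdot b$, $|a-b|\le\angle(a,b)$, $\angle(a,-b)=\pi-\angle(a,b)$ and $\angle(a,b)\le\angle(a,c)+\angle(c,b)$.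

\section{Lengths and flows}\label{sec:flows}

\subsection*{Drawings and full trees}
The duality does not see whether edges cross, so we work with a wider class of objects. Fix a topology: an abstract tree whose vertices are terminals and Steiner points of degree $3$. A \emph{drawing} $T$ assigns a point $z(v)\in\mathbb{R}^d$ to each vertex $v$, and $L(T)$ is the sum of the distances between adjacent vertices. It is \emph{nondegenerate} if adjacent vertices receive distinct points. As before, $T^*$ is a shortest drawing with the same positions of the terminals. It exists because $L$ is continuous and is at least the distance from any Steiner point to a fixed terminal.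

A topology is \emph{full} if all its terminals are leaves. Counting degrees, a full tree with $m$ terminals and $q$ Steiner points has $m+3q=2(m+q-1)$, so $q=m-2$; for $m=2$ it is a single edge and has relative error $0$.

\begin{lemma}\label{lem:full}
Let $B\ge0$. If every full $\varepsilon$-approximate Steiner tree in $\mathbb{R}^d$ with at least $3$ and at most $n$ terminals has relative error at most $B$, then $F_d(\varepsilon,n)\le B$.
\end{lemma}

\begin{proof}
Let $T$ be $\varepsilon$-approximate on $n$ terminals. Replace each terminal of degree $j>1$ by $j$ copies, one for each incident edge. The tree falls into full trees $T_1,\dots,T_q$. Each contains at most one copy of a given terminal, because $T$ has no cycle, and the angles at the Steiner points are unchanged. So $L(T_i)\le(1+B)L(T_i^*)$ for all $i$. Every edge and every Steiner point belongs to exactly one $T_i$, so the minimization splits: $L(T^*)=\sum_iL(T_i^*)$. Summing gives $L(T)\le(1+B)L(T^*)$.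
\end{proof}

\subsection*{Flows}
To bound the relative error from above we need lower bounds for a minimum of a convex function, and these come from linear functions below it. Fix a full topology, choose a leaf as the root and orient all edges away from it; write $e^-$ for the tail and $e^+$ for the head of $e$. Every Steiner point has one incoming edge $p$ and two outgoing edges $c,c'$, the \emph{children} of $p$. For vectors $w=(w_e)_e$ in $\mathbb{R}^d$ and a drawing $z$ put
\[
\Phi(w,z)=\sum_ew_e\cdot\bigl(z(e^+)-z(e^-)\bigr).
\]
If all $|w_e|\le1$, then $\Phi(w,z)$ is at most the length of $z$. The position of a Steiner point enters $\Phi$ linearly, with coefficient $w_p-w_c-w_{c'}$. We call $w$ a \emph{flow} if $w_p=w_c+w_{c'}$ at every Steiner point; these are exactly the $w$ for which $\Phi(w,z)$ depends on the terminals only. Let $W$ be the set of flows with $|w_e|\le1$ for all $e$. It is compact and convex and contains $0$. For unit vectors $u=(u_e)_e$ define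
\[
\eta^*(u)=\min_{w\in W}\max_e\,(1-w_e\cdot u_e)\in[0,1].
\]

We use Sion's minimax theorem \cite{Sion} in the following form. \emph{Let $A$ be a compact convex and $B$ a convex subset of Euclidean spaces, and let $f\colon A\times B\to\mathbb{R}$ be continuous and affine in each variable separately. Then $\inf_{y\in B}\max_{x\in A}f(x,y)=\max_{x\in A}\inf_{y\in B}f(x,y)$.}

\begin{lemma}\label{lem:dual}
Let $T$ be a nondegenerate drawing of a rooted full topology, with edge lengths $\ell_e>0$ and unit directions $u_e$.
\begin{itemize}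
\item[(a)] If $w\in W$ and $w_e\cdot u_e\ge1-\eta$ for all $e$, where $\eta<1$, then $L(T^*)\ge(1-\eta)L(T)$; the relative error of $T$ is at most $\eta/(1-\eta)$.
\item[(b)] $L(T^*)=\max_{w\in W}\sum_e\ell_e\,w_e\cdot u_e$.
\item[(c)] Given any unit vectors $u=(u_e)_e$ and $\delta>0$, there is a nondegenerate drawing $T$ with directions $u_e$ and $L(T^*)\le(1-\eta^*(u)+\delta)L(T)$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $z$ range over the drawings that agree with $T$ on the terminals. For a flow $w$, the value $\Phi(w,z)$ equals its value at $T$, which is $\sum_e\ell_e\,w_e\cdot u_e$.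

(a) The length of $z$ is at least $\Phi(w,z)=\sum_e\ell_e\,w_e\cdot u_e\ge(1-\eta)L(T)$.

(b) Let $A$ be the set of all $w$ with $|w_e|\le1$ for all $e$. Since $|y|=\max_{|x|\le1}x\cdot y$, the length of $z$ is $\max_{w\in A}\Phi(w,z)$, and Sion's theorem gives $L(T^*)=\inf_z\max_{w\in A}\Phi=\max_{w\in A}\inf_z\Phi$. If $w$ is not a flow, then $\Phi(w,\cdot)$ is a nonconstant affine function on a vector space and its infimum is $-\infty$. If $w$ is a flow, the infimum is $\sum_e\ell_e\,w_e\cdot u_e$.

(c) Let $B=\{\ell:\ell_e>0,\ \sum_e\ell_e=1\}$ and $f(w,\ell)=\sum_e\ell_e\,w_e\cdot u_e$ on $W\times B$. For fixed $w$ the infimum over $B$ is $\min_ew_e\cdot u_e$, so Sion's theorem gives $\inf_{\ell\in B}\max_{w\in W}f=1-\eta^*(u)$. Choose $\ell\in B$ with $\max_wf(w,\ell)\le1-\eta^*(u)+\delta$, and draw the tree edge by edge from the root with $z(e^+)=z(e^-)+\ell_eu_e$. Then $L(T)=1$, and (b) gives the claim.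
\end{proof}

By (a) and (c), the number $\eta^*(u)$ decides the worst relative error among all drawings with directions $u$. Upper bounds follow from constructing one flow that stays close to $u$, and lower bounds from choosing $u$ so that no flow does. The meaning of ``close'' governs all exponents below. If $|w_e|=1-\lambda$ and $\angle(w_e,u_e)=\omega$, then
\[
1-w_e\cdot u_e=1-(1-\lambda)\cos\omega=\lambda+\tfrac12\omega^2+\text{higher-order terms}.
\]
A flow with $\max_e(1-w_e\cdot u_e)\le\eta$ may therefore turn away from $u_e$ by an angle of order $\sqrt\eta$, but its norm may fall below $1$ only by $\eta$.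

For the tripod rooted at $a_1$ the directions are $-a_1,a_2,a_3$, and $(-b_1,0),(b_2,0),(b_3,0)$ is a flow in $W$ with $w_e\cdot u_e=\sqrt{1-h^2}$ on each edge. By (a) the point $(0,0,h)$ of Example~\ref{ex:tripod} is optimal: the flow turns by an angle of order $\sqrt\varepsilon$ on every edge and loses only order $\varepsilon$.

\section{Halving the defect: the plane}\label{sec:plane}

The directions $u_e$ of an approximate tree fail to be a flow by the \emph{defect} $u_p-u_c-u_{c'}$ at each Steiner point. The simplest repair passes the defect on to the two children in equal parts. The old correction is halved at each step, so the corrections do not accumulate.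

\begin{lemma}\label{lem:halve}
Let $T$ be a nondegenerate drawing of a rooted full topology in $\mathbb{R}^d$, and let $0\le\delta<1$. If $|u_p-u_c-u_{c'}|\le\delta$ at every Steiner point, the relative error of $T$ is at most $2\delta/(1-\delta)$.
\end{lemma}

\begin{proof}
Put $g=0$ on the root edge and $g_c=g_{c'}=\frac12(g_p+u_p-u_c-u_{c'})$ at each Steiner point. Then $w_e=u_e+g_e$ satisfies $w_c+w_{c'}=u_p+g_p=w_p$, and $|g_e|\le\delta$ by induction, since $|g_c|\le\frac12(\delta+\delta)$. So $w/(1+\delta)\in W$ and $w_e\cdot u_e/(1+\delta)\ge(1-\delta)/(1+\delta)$. Lemma~\ref{lem:dual}(a) gives $L(T)/L(T^*)\le(1+\delta)/(1-\delta)$.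
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:plane}]
By Lemma~\ref{lem:full} we may assume that $T$ is full; root it at a leaf. At a Steiner point the directions $-u_p,u_c,u_{c'}$ of the three edges cut the unit circle into three arcs of total length $2\pi$. Each arc is at least as long as the angle between its endpoints, hence at least $\frac{2\pi}3-\varepsilon$, and therefore at most $2\pi-2(\frac{2\pi}3-\varepsilon)=\frac{2\pi}3+2\varepsilon$. The two arcs that start at $-u_p$, one in each sense of rotation, end at the two outgoing directions. So these lie within angle $2\varepsilon$ of the vectors $\hat u,\hat u'$ obtained by rotating $-u_p$ by $\pm2\pi/3$, that is, by rotating $u_p$ by $\mp\pi/3$. Since $\hat u+\hat u'=u_p$, the defect has norm at most $4\varepsilon$. Lemma~\ref{lem:halve} bounds the relative error by $8\varepsilon/(1-4\varepsilon)$, which is at most $9\varepsilon$ because $1-4\varepsilon\ge\frac89$.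
\end{proof}

For $d\ge3$ the defect is bounded only by \eqref{eq:defect}, and this order is attained: the tripod has defect $3h$. Lemma~\ref{lem:halve} with $\delta=\sqrt{6\varepsilon}<1$ then gives a bound of order $\sqrt\varepsilon$, independent of $n$. It is wasteful because it ignores the direction of $g_e$: a correction orthogonal to $u_e$ costs about $|g_e|^2/2$, one parallel to $u_e$ costs about $|g_e|$, and a vector orthogonal to $u_p$ is in general not orthogonal to $u_c$. The truth lies between $\varepsilon$ and $\sqrt\varepsilon$, and finding it requires following the direction of the deviation through the tree.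

\section{A tree on which every flow drifts}\label{sec:lower}

An $\varepsilon$-approximate tree in $\mathbb{R}^3$ is one in $\mathbb{R}^d$, and $L(T^*)$ does not increase when more placements are allowed. So $F_d\ge F_3$ for $d\ge3$, and in this section $d=3$ and $0<\varepsilon\le\varepsilon_0$. Our trees have $2^k+1$ terminals, and the next lemma fills the gaps.

\begin{lemma}\label{lem:mono}
$F_3(\varepsilon,n+1)\ge F_3(\varepsilon,n)$ for $n\ge3$.
\end{lemma}

\begin{proof}
Let $T$ be $\varepsilon$-approximate on $n$ terminals and let $t$ be a leaf; it is a terminal. Make $t$ a Steiner point and attach two new terminals to it by edges of length $\delta$, so that the three angles at $t$ equal $2\pi/3$. If $\delta$ is less than the distance from $t$ to the edges not containing $t$, the new tree $T'$ is embedded, and it is $\varepsilon$-approximate on $n+1$ terminals. We have $L(T')=L(T)+2\delta$, and $L(T'^*)\le L(T^*)+2\delta$ by leaving the new Steiner point at $t$. Let $\delta\to0$.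
\end{proof}

\subsection*{The direction tree}
By Lemma~\ref{lem:dual}(c) we only have to prescribe directions. We want every Steiner point to look the same, so we attach an orthonormal frame to each edge and pass from an edge to its children by two fixed rotations. Let $\mathbf e_1,\mathbf e_2,\mathbf e_3$ be the standard basis, let
\[
X(t)(x,y,z)=(x,\ y\cos t-z\sin t,\ y\sin t+z\cos t)
\]
be the rotation by $t$ about the first axis, and let
\[
Z^{\pm1}(x,y,z)=(\tfrac x2\mp sy,\ \pm sx+\tfrac y2,\ z)
\]
be the rotations by $\pm\pi/3$ about the third axis. Define the \emph{fold angle} $\theta\in(0,\pi/2)$ by $\sin\theta=\sqrt{\varepsilon/2}$. From $\sin\theta\ge2\theta/\pi$ we get $\theta\le0.1$, and then $\sin\theta\ge\theta(1-\theta^2/6)\ge0.99\,\theta$, so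
\begin{equation}\label{eq:theta}
\theta\le0.1,\qquad\theta^2\le0.52\,\varepsilon .
\end{equation}
For an integer $k\ge1$ and a \emph{twist angle} $\varphi\in[0,1]$ put
\[
B_+=X(-\theta)\,Z\,X(\varphi),\qquad B_-=X(\theta)\,Z^{-1}X(\varphi).
\]
The topology is a root edge, of level $0$, followed by a complete binary tree: there are $2^j$ edges of level $j$ for $0\le j\le k$, and $2^k+1$ terminals. The root edge gets the frame $I$. If $e$ has frame $A_e\in SO(3)$, its children $e+$ and $e-$ get the frames $A_eB_+$ and $A_eB_-$. Finally $u_e=A_e\mathbf e_1$.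

In the frame of $e$ the edge $e$ has direction $\mathbf e_1$ and its children have the directions
\[
B_\pm\mathbf e_1=(\tfrac12,\ \pm s\cos\theta,\ -s\sin\theta).
\]
This is the planar fork $(\frac12,\pm s,0)$ with both prongs folded about the axis $\mathbf e_1$ by the angle $\theta$ toward $-\mathbf e_3$. Both children make the angle $2\pi/3$ with $-u_e$, and their inner product is $\frac14-\frac34\cos2\theta=-\frac12+\frac32\sin^2\theta=-\frac12+\frac34\varepsilon$. By \eqref{eq:cos}, all angles are \emph{strictly} larger than $2\pi/3-\varepsilon$. The factor $X(\varphi)$ fixes $\mathbf e_1$ and does not affect these angles. Without it, the first two frame vectors of $e\pm$ would span the plane through $u_e$ and $u_{e\pm}$; with it, the next fork is turned about $u_{e\pm}$ by $\varphi$ out of that plane. The angle condition puts no restriction on $\varphi$.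

\subsection*{One Steiner point}
For $0<\eta\le1$ let
\[
K=\{x\in\mathbb{R}^3:|x|\le1,\ x\cdot\mathbf e_1\ge1-\eta\},\qquad r=\sqrt{2\eta}.
\]
The cap $K$ is convex and invariant under the rotations $X(t)$. A point of $K$ has the form $(1-\xi,\tau,\nu)$ with $0\le\xi\le\eta$ and $\tau^2+\nu^2\le1-(1-\xi)^2\le2\eta$, so $|\tau|,|\nu|\le r$. We call $\tau$ the \emph{in-plane} and $\nu$ the \emph{normal} deviation. Conservation treats them very differently.

\begin{lemma}\label{lem:local}
Let $\theta^2\le\eta\le1$ and $\rho=s\tan\theta$. Suppose that $x=(1-\xi,\tau,\nu)$, $a=(1-\alpha,\tau_a,\nu_a)$ and $b=(1-\beta,\tau_b,\nu_b)$ lie in $K$ and $x=X(-\theta)Za+X(\theta)Z^{-1}b$. Then $|\tau_a-\tau_b|\le\eta/s$ and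
\[
\Bigl|\frac{\tau_a+\tau_b}2-\tau\Bigr|\le5\eta,\qquad\Bigl|\frac{\nu_a+\nu_b}2-\frac\nu2-\rho\Bigr|\le5\eta .
\]
\end{lemma}

\begin{proof}
We have $Za=(\frac{1-\alpha}2-s\tau_a,\ s(1-\alpha)+\frac{\tau_a}2,\ \nu_a)$ and $Z^{-1}b=(\frac{1-\beta}2+s\tau_b,\ -s(1-\beta)+\frac{\tau_b}2,\ \nu_b)$. Apply $X(-\theta)$ and $X(\theta)$ and add. With $\mathsf T=\frac12(\tau_a+\tau_b)$ and $\mathsf N=\frac12(\nu_a+\nu_b)$ the three coordinates are
\begin{align*}
1-\xi&=1-\tfrac12(\alpha+\beta)-s(\tau_a-\tau_b),\\
\tau&=\cos\theta\,[\mathsf T-s(\alpha-\beta)]+\sin\theta\,(\nu_a-\nu_b),\\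
\nu&=2\mathsf N\cos\theta-\sin\theta\,[2s-s(\alpha+\beta)+\tfrac12(\tau_a-\tau_b)].
\end{align*}
The first line says $s(\tau_a-\tau_b)=\xi-\frac12(\alpha+\beta)\in[-\eta,\eta]$. Solving the other two for $\mathsf T$ and $\mathsf N$,
\begin{align*}
\mathsf T-\tau&=\tau(\sec\theta-1)+s(\alpha-\beta)-\tan\theta\,(\nu_a-\nu_b),\\
\mathsf N-\tfrac\nu2-\rho&=\tfrac\nu2(\sec\theta-1)+\tan\theta\,\bigl[-\tfrac s2(\alpha+\beta)+\tfrac14(\tau_a-\tau_b)\bigr].
\end{align*}
Since $\theta\le0.1$ we have $\cos\theta\ge0.995$, hence $\sec\theta-1\le0.6\,\theta^2$ and $\tan\theta\le1.1\,\theta\le0.11$. The hypothesis $\theta^2\le\eta$ gives $r\theta\le\sqrt2\,\eta$, so $r(\sec\theta-1)\le0.06\sqrt2\,\eta\le0.09\,\eta$ and $2r\tan\theta\le2.2\sqrt2\,\eta\le3.2\,\eta$. The first right-hand side is at most $(0.09+s+3.2)\eta\le5\eta$ in absolute value, and the second at most $0.05\,\eta+0.11(s+\frac1{4s})\eta\le5\eta$.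
\end{proof}

Measure all deviations on the scale $r=\sqrt{2\eta}$, on which $\eta$ is small. The lemma says that \emph{both} children inherit the in-plane deviation of the parent: three vectors of norm almost $1$ with $w_p=w_c+w_{c'}$ form an almost rigid fork, which can only turn as a whole. The normal deviation is shared between the children, so on average it is halved, and the fold adds the amount $\rho$, of order $\sqrt\varepsilon$. This term needs the third dimension.

\subsection*{The linear model}
The flow may distribute the normal deviation among the children as it likes, so no single path controls it. But the conservation law reads the same at every Steiner point and $K$ is convex, so we may average over each level, and the tree collapses to a recursion in the plane. Drop the errors $5\eta$ for a moment. If $(\tau_j,\nu_j)$ is the average deviation on level $j$, then $(\tau_{j+1},\nu_{j+1})$ rotated by $\varphi$ equals $(\tau_j,\frac12\nu_j+\rho)$, as we verify below. Equivalently,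
\[
\tau_{j+1}=\tau_j\cos\varphi+(\tfrac12\nu_j+\rho)\sin\varphi,\qquad\nu_{j+1}=-\tau_j\sin\varphi+(\tfrac12\nu_j+\rho)\cos\varphi .
\]
For $\varphi=0$ the point $(0,2\rho)$ is fixed, and nothing forces a deviation beyond $2\rho$, which corresponds to $\eta$ of order $\rho^2$, that is, of order $\varepsilon$. For $\varphi>0$ start at the same point. One step gives $(2\rho\sin\varphi,\,2\rho\cos\varphi)$, and a second step gives
\[
\tau_2=2\rho\sin\varphi\cos\varphi+\rho(1+\cos\varphi)\sin\varphi=4\rho\varphi+O(\rho\varphi^3).
\]
The twist moves a fraction $\varphi$ of the normal deviation into the in-plane deviation, which is not halved, and the fold refills the normal deviation. So $\tau$ drifts by about $2\rho\varphi$ per level. The drift cannot go on forever: the recursion has the fixed point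
\[
\tau=\frac{\rho}{\sin\varphi-(\cos\varphi-\frac12)\tan(\varphi/2)},\qquad\nu=-\tau\tan(\varphi/2),
\]
where $\tau$ is asymptotic to $4\rho/(3\varphi)$ as $\varphi\to0$. On $k$ levels one can thus hope to force a deviation of order $\min\{k\rho\varphi,\rho/\varphi\}$, which is largest for $\varphi=k^{-1/2}$. Then $r$ is of order $\sqrt k\,\rho$ and $\eta$ of order $k\varepsilon$. The neglected errors add up to order $k\eta$; they are small against $r$ as long as $k\sqrt{k\varepsilon}$ is small, that is, up to $k$ of order $\varepsilon^{-1/3}$. This is the source of the exponent $2/3$.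

\begin{proposition}\label{prop:drift}
If $300\le k\le\varepsilon^{-1/3}$ and $\varphi=k^{-1/2}$, the directions $u$ of the direction tree satisfy $\eta^*(u)\ge k\varepsilon/450$.
\end{proposition}

\begin{proof}
Let $w\in W$ attain $\eta^*=\eta^*(u)$. To meet the hypothesis of Lemma~\ref{lem:local} put $\eta=\max(\eta^*,\theta^2)\le1$; at the end we show $\eta=\eta^*$. Let $x_e=A_e^{T}w_e$ be the flow in the frame of $e$. Then $|x_e|\le1$ and $x_e\cdot\mathbf e_1=w_e\cdot u_e\ge1-\eta$, so $x_e\in K$, and $w_e=w_{e+}+w_{e-}$ becomes $x_e=B_+x_{e+}+B_-x_{e-}$.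

Let $\bar x_j=(1-\xi_j,\tau_j,\nu_j)$ be the average of $x_e$ over level $j$. For $j<k$ let $\bar a,\bar b$ be the averages of $x_{e+}$ and $x_{e-}$ over the edges $e$ of level $j$. All these lie in $K$, and $\bar x_j=B_+\bar a+B_-\bar b$, $\bar x_{j+1}=\frac12(\bar a+\bar b)$. Apply Lemma~\ref{lem:local} to $x=\bar x_j$, $a=X(\varphi)\bar a$, $b=X(\varphi)\bar b$. Since $\frac12(a+b)=X(\varphi)\bar x_{j+1}$, for $0\le j<k$ there are $\gamma_j,\gamma_j'\in[-5\eta,5\eta]$ with
\begin{align}
\tau_{j+1}\cos\varphi-\nu_{j+1}\sin\varphi&=\tau_j+\gamma_j,\label{eq:rec1}\\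
\tau_{j+1}\sin\varphi+\nu_{j+1}\cos\varphi&=\tfrac12\nu_j+\rho+\gamma_j'.\label{eq:rec2}
\end{align}
The starting point $(\tau_0,\nu_0)$ is unknown, so we do not solve the recursion but sum it. Let $S=\sum_{j=1}^k\nu_j$. Summing \eqref{eq:rec2} shows that $S$ is large:
\[
(\cos\varphi-\tfrac12)S=k\rho-\sin\varphi\sum_{j=1}^k\tau_j+\tfrac12(\nu_0-\nu_k)+\sum_{j<k}\gamma_j'\ \ge\ P:=k\rho-k\varphi r-r-5k\eta .
\]
Summing \eqref{eq:rec1} shows that $S\sin\varphi$ is essentially the total drift of $\tau$, which is at most $2r$; with $1-\cos\varphi\le\frac12\varphi^2=\frac1{2k}$,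
\[
S\sin\varphi=\tau_k-\tau_0-(1-\cos\varphi)\sum_{j=1}^k\tau_j-\sum_{j<k}\gamma_j\ \le\ \tfrac52r+5k\eta .
\]
As $0<\varphi\le1$, we have $0<\cos\varphi-\frac12\le\frac12$ and $\sin\varphi\ge\varphi/2$. If $P\ge0$, then $S\ge2P$ and $\varphi P\le S\sin\varphi\le\frac52r+5k\eta$. If $P<0$, the inequality $\varphi P\le\frac52r+5k\eta$ holds because its right side is positive. With $\varphi=k^{-1/2}$ it reads
\[
\sqrt k\,\rho\le r+\frac r{\sqrt k}+5\sqrt k\,\eta+\tfrac52r+5k\eta\le\tfrac92r+10k\eta .
\]
One of the two terms on the right is at least $\frac12\sqrt k\,\rho$, and $\rho\ge s\sin\theta=s\sqrt{\varepsilon/2}\ge0.6\sqrt\varepsilon$. If it is the first, then $r\ge\sqrt k\,\rho/9$, so $\eta=r^2/2\ge k\rho^2/162\ge k\varepsilon/450$. If it is the second, then $k\le\varepsilon^{-1/3}$, used twice, gives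
\[
\eta\ge\frac\rho{20\sqrt k}\ge0.03\,\varepsilon^{1/2}k^{-1/2}\ge0.03\,\varepsilon^{2/3}\ge0.03\,k\varepsilon .
\]
In both cases $\eta\ge k\varepsilon/450$. Since $k\ge300$, this is at least $\frac23\varepsilon>\theta^2$ by \eqref{eq:theta}, so $\eta=\eta^*$.
\end{proof}

The restriction $k\le\varepsilon^{-1/3}$ cannot be dropped: by Theorem~\ref{thm:upper} a lower bound of order $k\varepsilon$ fails when $k$ is much larger than $\varepsilon^{-1/3}$.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
We first show $F_3(\varepsilon,2^k+1)\ge\eta^*$ for the direction tree of Proposition~\ref{prop:drift}. Let $\delta>0$, and let $T$ be the drawing given by Lemma~\ref{lem:dual}(c). Its edges may cross and its terminals may coincide. Positions of the vertices with no four in a plane are dense, being the complement of the zero set of a nonzero polynomial, the product of the determinants of all quadruples. In such a position no three vertices are collinear, so edges with a common endpoint meet only there, and edges without a common endpoint are disjoint, since otherwise their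 four endpoints would lie in a plane. So arbitrarily small perturbations of all vertices turn $T$ into an embedded Steiner tree on $2^k+1$ distinct terminals, which is $\varepsilon$-approximate because the angles of $T$ are strictly larger than $2\pi/3-\varepsilon$. The length $L(T)$ is continuous in the vertices, and $L(T^*)$ changes by at most the sum of the displacements of the terminals, each being a leaf. Letting the perturbation tend to $0$ gives $F_3(\varepsilon,2^k+1)\ge(1-\eta^*+\delta)^{-1}-1\ge\eta^*-\delta$, by $\frac1{1-t}-1\ge t$ for $t<1$. Now let $\delta\to0$.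

Given $n\ge3$, put $k=\min(\lfloor\log_2(n-1)\rfloor,\lfloor\varepsilon^{-1/3}\rfloor)\ge1$, so that $2^k+1\le n$. If $k\ge300$, Lemma~\ref{lem:mono} and Proposition~\ref{prop:drift} give $F_3(\varepsilon,n)\ge k\varepsilon/450$. If $k<300$, Lemma~\ref{lem:mono} and Example~\ref{ex:tripod} give $F_3(\varepsilon,n)\ge\varepsilon/4\ge k\varepsilon/1200$. So $F_3(\varepsilon,n)\ge k\varepsilon/1200$ in both cases. Since $\lfloor y\rfloor\ge y/2$ for $y\ge1$, and $(n-1)^2\ge n$ gives $\log_2(n-1)\ge\frac12\log_2n$, we have $k\ge\frac14\min(\log_2n,\varepsilon^{-1/3})$.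
\end{proof}

\section{Steering the flow}\label{sec:upper}

We now build a flow from the root downward, in any dimension $d\ge2$, for $0<\varepsilon\le\varepsilon_0$. Write $w_e=(1+\lambda_e)v_e$ with $|v_e|=1$ and
\[
E_e=|v_e-u_e|^2 .
\]
We aim at $E_e\le R^2$ and $|\lambda_e|\le\sigma$; the cost is of order $R^2+\sigma$, so we take $\sigma=R^2$. Lemma~\ref{lem:local} suggests what a step can achieve. A normal deviation shrinks by itself. An in-plane deviation is inherited by both children up to an error of the size of the slack in the norms, and this error is ours to choose: we can turn both children back by an angle of order $\sigma$, which lowers $E$ by order $\sigma R=R^3$. Against this stands the defect, which can raise $E$ by order $\varepsilon$. If $R^3$ is a large multiple of $\varepsilon$, the gain wins at every step. If $R$ is smaller, we put the whole out-of-plane defect on one child of our choice and arrange that every path pays at most $\log_2n$ times.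

\begin{proposition}\label{prop:step}
Let $R\le\frac1{128}$, $R^2\ge1000\,\varepsilon$ and $\sigma=R^2$. Let $u_p,u_h,u_l$ be unit vectors such that the angles between $-u_p,u_h,u_l$ are at least $2\pi/3-\varepsilon$. Let $w_p=(1+\lambda)v_p$ with $|v_p|=1$, $|\lambda|\le\sigma$ and $E_p=|v_p-u_p|^2\le R^2$. Then $w_p=w_h+w_l$ with $w_c=(1+\lambda_c)v_c$, $|v_c|=1$, $|\lambda_c|\le\sigma$ for $c\in\{h,l\}$, where $E_c=|v_c-u_c|^2$ satisfies
\[
E_h\le\max\{E_p,\ \tfrac12R^2\},\qquad E_l\le\max\{E_p-\tfrac1{16}R^3+80\,\varepsilon,\ \tfrac12R^2\}.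
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:upper}, given Proposition~\ref{prop:step}]
Put $R^2=\min\{121\,\varepsilon^{2/3},\,1000\,\varepsilon\log_2n\}$. The value of $\varepsilon_0$ is chosen so that $R\le11\varepsilon^{1/3}\le\frac{11}{1408}=\frac1{128}$, and $R^2\ge1000\,\varepsilon$ because $121\varepsilon^{-1/3}\ge1000$ and $\log_2n\ge1$. By Lemma~\ref{lem:full} it suffices to bound by $3R^2$ the relative error of a full tree $T$ with at most $n$ terminals. Root $T$ at a leaf. At each Steiner point call \emph{heavy} the outgoing edge with more terminals below it, ties broken arbitrarily, and \emph{light} the other. Below a light edge lie at most half the terminals below its parent, so a path from the root contains at most $\log_2n$ light edges.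

Put $w=u$ on the root edge, where $\lambda=E=0$, and apply Proposition~\ref{prop:step} at the Steiner points in order of distance from the root, with $h$ heavy and $l$ light. This can be continued as long as $E_p\le R^2$. If $R^2=121\varepsilon^{2/3}$, then $R^3/16=1331\varepsilon/16>80\varepsilon$, so $E_h,E_l\le\max\{E_p,\frac12R^2\}$ and all $E_e\le\frac12R^2$ by induction; here the choice of the heavy edges plays no role. If $R^2=1000\,\varepsilon\log_2n$, induction gives $E_e\le\frac12R^2+80\varepsilon t$, where $t\le\log_2n$ is the number of light edges on the path from the root to $e$, including $e$; this is at most $0.58R^2$. In both cases we obtain a flow with $|\lambda_e|\le R^2$ and $E_e\le R^2$ for all $e$.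

Now $w/(1+R^2)\in W$ and $v_e\cdot u_e=1-\frac12E_e$, so
\[
\frac{w_e\cdot u_e}{1+R^2}\ge\frac{(1-R^2)(1-\frac12R^2)}{1+R^2}\ge1-\tfrac52R^2,
\]
because the numerator is at least $1-\frac32R^2\ge(1+R^2)(1-\frac52R^2)$. By Lemma~\ref{lem:dual}(a) the relative error is at most $\frac52R^2/(1-\frac52R^2)\le3R^2\le3000\min\{\varepsilon\log_2n,\varepsilon^{2/3}\}$.
\end{proof}

The rest of the section proves Proposition~\ref{prop:step}. Where a double sign occurs for $c\in\{h,l\}$, the upper sign refers to $h$.

\subsection*{The ideal fork}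
We compare $u_h,u_l$ with an exact planar fork, and we choose its plane through $u_p$ and $u_h$, so that $u_h$ is approximated to order $\varepsilon$. For unit vectors $a,b,c$,
\[
\angle(a,b)\le\angle(a,-c)+\angle(-c,b)=2\pi-\angle(a,c)-\angle(b,c).
\]
Hence the three angles between $-u_p,u_h,u_l$ lie in $[\frac{2\pi}3-\varepsilon,\frac{2\pi}3+2\varepsilon]$, and $\angle(u_p,u_c)\in[\frac\pi3-2\varepsilon,\frac\pi3+\varepsilon]$. Let $\Pi$ be the plane spanned by $u_p$ and $u_h$, and let $m\in\Pi$ be the unit vector with $m\perp u_p$ and $m\cdot u_h>0$. Put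
\[
\hat u_c=\tfrac12u_p\pm sm,\qquad q_c=\hat u_c-u_c,
\]
so that $\hat u_h+\hat u_l=u_p$ and $\hat u_h\cdot\hat u_l=-\frac12$.

\begin{lemma}\label{lem:fork}
$|q_h|\le2\varepsilon$, $|q_l|\le4\sqrt\varepsilon$, and the orthogonal projection of $q_l$ to $\Pi$ has norm at most $7\varepsilon$.
\end{lemma}

\begin{proof}
Both $u_h$ and $\hat u_h$ lie in $\Pi$ on the side of $m$, at angles from $u_p$ that differ by at most $2\varepsilon$, so $|q_h|\le2\varepsilon$. Since $q_h+q_l=u_p-u_h-u_l$, inequality \eqref{eq:defect} gives $|q_l|\le\sqrt{6\varepsilon}+2\varepsilon\le4\sqrt\varepsilon$. As the cosine is $1$-Lipschitz, $|q_l\cdot u_p|=|\frac12-u_l\cdot u_p|\le2\varepsilon$ and $|\frac12+u_l\cdot u_h|\le2\varepsilon$. From $q_l\cdot\hat u_h=-\frac12-u_l\cdot u_h-u_l\cdot q_h$ we get $|q_l\cdot\hat u_h|\le4\varepsilon$. Then $s\,q_l\cdot m=q_l\cdot\hat u_h-\frac12q_l\cdot u_p$ gives $|q_l\cdot m|\le5\varepsilon/s\le6\varepsilon$, and the projection has norm at most $\sqrt{2^2+6^2}\,\varepsilon\le7\varepsilon$.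
\end{proof}

\subsection*{Rotating the fork}
The vectors $w_p,w_h,w_l$ must lie in a plane containing $v_p$. We obtain this plane from $\Pi$ by the rotation that moves $u_p$ to $v_p$ and fixes everything orthogonal to both. Write $v_p=\cos\omega\,u_p+\sin\omega\,f$ with $f\perp u_p$ a unit vector and $0\le\omega<\pi$, taking $f=m$ if $\omega=0$. Then $E_p=2-2\cos\omega$ and $\sin\omega=\sqrt{E_p(1-E_p/4)}$. Let $Q$ be the rotation by $\omega$ in the plane of $u_p$ and $f$ with $Qu_p=v_p$, extended by the identity on the orthogonal complement. For every $y\in\mathbb{R}^d$,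
\begin{equation}\label{eq:Q}
Qy-y=(y\cdot u_p)\bigl[(\cos\omega-1)u_p+\sin\omega\,f\bigr]+(y\cdot f)\bigl[-\sin\omega\,u_p+(\cos\omega-1)f\bigr].
\end{equation}
The two brackets are orthogonal and have squared norm $E_p$, so $|Qy-y|^2=E_p((y\cdot u_p)^2+(y\cdot f)^2)$. Let $\mu=f\cdot m\in[-1,1]$ and $f_\perp=f-\mu m$; then $f_\perp\perp\Pi$ and $|f_\perp|^2=1-\mu^2$. The number $\mu$ tells how much of the deviation of $v_p$ is in-plane. Since $\hat u_c\cdot u_p=\frac12$ and $\hat u_c\cdot f=\pm s\mu$,
\begin{equation}\label{eq:rigid}
D:=|Q\hat u_c-\hat u_c|^2=E_p\bigl(\tfrac14+\tfrac34\mu^2\bigr)=E_p\bigl(1-\tfrac34(1-\mu^2)\bigr).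
\end{equation}
The rigid splitting $w_c=(1+\lambda)Q\hat u_c$ therefore halves a normal deviation ($\mu=0$, $D=E_p/4$) and leaves an in-plane deviation unchanged ($\mu=\pm1$, $D=E_p$). For the latter we need the remaining freedom.

\subsection*{Steering}
Identify $\Pi$ with $\mathbb{C}$ by $u_p\leftrightarrow1$, $m\leftrightarrow i$, so that $\hat u_c=e^{\pm i\pi/3}=\frac12\pm is$. For $\zeta=a+ib\in\mathbb{C}$ put
\[
g_h=(1+\lambda)\hat u_h+\zeta,\qquad g_l=(1+\lambda)\hat u_l-\zeta,\qquad w_c=Qg_c .
\]
Then $w_h+w_l=(1+\lambda)Qu_p=w_p$ for every $\zeta$. The effect of $\zeta$ on norms and directions is read from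
\[
\zeta/\hat u_h=\tfrac a2+sb+i\bigl(\tfrac b2-sa\bigr),\qquad-\zeta/\hat u_l=-\tfrac a2+sb+i\bigl(-\tfrac b2-sa\bigr).
\]
To first order, $b$ changes both norms by $sb$ and turns the children in opposite senses, while $a$ turns both children by $-sa$ in the same sense and changes the norms by $\pm a/2$. We use $b$ to cancel $\lambda$, so that errors in the norms do not accumulate, and $a$ to turn the children against the in-plane deviation, whose sign is that of $\mu$:
\[
b=-\lambda/s,\qquad a=\sigma\ \text{ if }\mu\ge0,\qquad a=-\sigma\ \text{ if }\mu<0 .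
\]
Using $2s=\sqrt3$, this gives
\[
g_c=\hat u_c\bigl(1\pm\tfrac a2+it_c\bigr),\qquad t_c=-sa\mp\lambda/\sqrt3 .
\]
Since $|a|=\sigma\ge|\lambda|$ and $s>1/\sqrt3$, the steering dominates the side effect of $b$: both $t_c$ have the sign opposite to $a$, and $0.288\,\sigma\le(s-\frac1{\sqrt3})\sigma\le|t_c|\le(s+\frac1{\sqrt3})\sigma\le1.45\,\sigma$. From $A\le\sqrt{A^2+t^2}\le A+t^2/(2A)$ for $A>0$, and $\sigma\le128^{-2}$,
\[
1-\tfrac\sigma2\le|w_c|=|g_c|\le1+\tfrac\sigma2+\frac{(1.45\,\sigma)^2}{2-\sigma}\le1+\sigma,
\]
so $|\lambda_c|\le\sigma$. Write $g_c/|g_c|=y_c=\hat u_ce^{i\psi_c}$ with $|\psi_c|<\pi/2$, so that $v_c=Qy_c$. The angle $\psi_c$ has the sign opposite to $a$, and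
\begin{equation}\label{eq:psi}
|\psi_c|\le|\tan\psi_c|\le\frac{1.45\,\sigma}{1-\sigma/2}\le2\sigma,\qquad|\sin\psi_c|=\frac{|t_c|}{|g_c|}\ge\frac{0.288\,\sigma}{1+\sigma}\ge\frac\sigma4 .
\end{equation}

\subsection*{Distance to the ideal fork}
Let $E_c'=|v_c-\hat u_c|^2$. We have $v_c=\cos\psi_c\,Q\hat u_c+\sin\psi_c\,Q(i\hat u_c)$, and $Q\hat u_c\cdot\hat u_c=1-\frac12D$. The vector $y=i\hat u_c=\frac12m\mp su_p$ is orthogonal to $\hat u_c$ and has $y\cdot u_p=\mp s$, $y\cdot f=\frac12\mu$. Taking the inner product of \eqref{eq:Q} with $\hat u_c$ and using $\cos\omega-1=-\frac12E_p$ and $s^2+\frac14=1$,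
\[
Qy\cdot\hat u_c=\mp s\bigl[-\tfrac14E_p\pm s\mu\sin\omega\bigr]+\tfrac\mu2\bigl[-\tfrac12\sin\omega\mp\tfrac12s\mu E_p\bigr]=-\mu\sin\omega\pm\tfrac s4(1-\mu^2)E_p .
\]
By the choice of the sign of $a$, $-\mu\sin\psi_c=|\mu||\sin\psi_c|$. Therefore
\[
E_c'=2-2v_c\cdot\hat u_c=(2-2\cos\psi_c)+D\cos\psi_c-2|\mu||\sin\psi_c|\sin\omega\mp\tfrac s2(1-\mu^2)E_p\sin\psi_c .
\]
By \eqref{eq:psi} the first term is at most $\psi_c^2\le4\sigma^2$. The second is at most $D$. In the third, $2|\sin\psi_c|\sin\omega\ge\frac\sigma2\sqrt{E_p(1-E_p/4)}\ge\frac\sigma4\sqrt{E_p}$. The last is at most $\frac14(1-\mu^2)E_p$ in absolute value, since $|\sin\psi_c|\le2\sigma\le\frac12$. With \eqref{eq:rigid},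
\begin{equation}\label{eq:Eprime}
E_c'\le E_p-\tfrac12E_p(1-\mu^2)-\tfrac\sigma4|\mu|\sqrt{E_p}+4\sigma^2 .
\end{equation}
In particular $E_c'\le R^2+4R^4$, so $\sqrt{E_c'}\le\frac32R$. The two negative terms in \eqref{eq:Eprime} are the gains from halving and from steering; one vanishes at $\mu=\pm1$, the other at $\mu=0$. We combine half of the first with the second into a gain valid for all $\mu$ and keep the other half in reserve. If $\sqrt{E_p}\ge\sigma$, then $\frac14E_p(1-\mu^2)\ge\frac\sigma4\sqrt{E_p}\,(1-\mu^2)$, and $1-\mu^2+|\mu|\ge1$ gives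
\begin{equation}\label{eq:Eprime2}
E_c'\le E_p-\tfrac14E_p(1-\mu^2)-\tfrac\sigma4\sqrt{E_p}+4\sigma^2\qquad(\sqrt{E_p}\ge\sigma).
\end{equation}

\subsection*{Distance to the true directions}
Since $v_c-u_c=(v_c-\hat u_c)+q_c$,
\[
E_c=E_c'+2(v_c-\hat u_c)\cdot q_c+|q_c|^2 .
\]
For $c=h$, Lemma~\ref{lem:fork} gives
\begin{equation}\label{eq:heavy}
E_h\le E_h'+6\varepsilon R+4\varepsilon^2 .
\end{equation}
For $c=l$ the crude bound on the middle term is of order $R\sqrt\varepsilon$, far more than the gain $R^3$. But $q_l$ is large only in directions orthogonal to $\Pi$, and $v_l-\hat u_l$ has such a component only if $\mu^2<1$, when the reserve is available. Indeed $y_l,\hat u_l,u_p\in\Pi$, so by \eqref{eq:Q} the component of $v_l-\hat u_l=(Qy_l-y_l)+(y_l-\hat u_l)$ orthogonal to $\Pi$ is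
\[
f_\perp\bigl[(y_l\cdot u_p)\sin\omega+(y_l\cdot f)(\cos\omega-1)\bigr].
\]
Here $(y_l\cdot u_p)^2+(y_l\cdot f)^2\le1$ and $\sin^2\omega+(\cos\omega-1)^2=E_p$, so by the Cauchy--Schwarz inequality this component has norm at most $\sqrt{(1-\mu^2)E_p}$. Split the inner product into its parts orthogonal to $\Pi$ and in $\Pi$, and use Lemma~\ref{lem:fork} and $2\alpha\beta\le\alpha^2+\beta^2$ with $\alpha=\frac12\sqrt{(1-\mu^2)E_p}$, $\beta=8\sqrt\varepsilon$:
\[
|2(v_l-\hat u_l)\cdot q_l|\le8\sqrt\varepsilon\sqrt{(1-\mu^2)E_p}+14\varepsilon\sqrt{E_l'}\le\tfrac14E_p(1-\mu^2)+64\varepsilon+21\varepsilon R .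
\]
With $|q_l|^2\le16\varepsilon$,
\begin{equation}\label{eq:light}
E_l\le E_l'+\tfrac14E_p(1-\mu^2)+80\varepsilon+21\varepsilon R .
\end{equation}

\begin{proof}[End of the proof of Proposition~\ref{prop:step}]
It remains to bound $E_h$ and $E_l$; recall $\sigma=R^2$. Each of $4R^4$, $21\varepsilon R$, $4\varepsilon^2$ is at most $R^3/32$: the first because $R\le\frac1{128}$, the second because $R^2\ge1000\varepsilon\ge672\varepsilon$, the third because $R^3\ge(1000\varepsilon)^{3/2}\ge128\varepsilon^2$.

Suppose $E_p\ge R^2/4$. Then $\sqrt{E_p}\ge R/2\ge\sigma$, so \eqref{eq:Eprime2} applies, and $\frac\sigma4\sqrt{E_p}\ge R^3/8$. By \eqref{eq:heavy} and \eqref{eq:light},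
\begin{align*}
E_h&\le E_p-\tfrac18R^3+4R^4+6\varepsilon R+4\varepsilon^2\le E_p-\tfrac18R^3+\tfrac3{32}R^3\le E_p,\\
E_l&\le E_p-\tfrac18R^3+4R^4+21\varepsilon R+80\varepsilon\le E_p-\tfrac1{16}R^3+80\varepsilon .
\end{align*}
Suppose $E_p<R^2/4$. Now the gain is not needed. By \eqref{eq:Eprime}, both $E_h'$ and $E_l'+\frac14E_p(1-\mu^2)$ are at most $E_p+4R^4$, so both $E_h$ and $E_l$ are at most
\[
\tfrac14R^2+4R^4+21\varepsilon R+4\varepsilon^2+80\varepsilon\le\tfrac14R^2+\tfrac3{32}R^3+0.08R^2\le\tfrac12R^2 .
\]
The two cases give the bounds of the proposition.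
\end{proof}

\begin{thebibliography}{9}

\bibitem{AST}
\emph{Approximate Steiner Trees},
\texttt{https://geosym.mik.uni-pannon.hu/\allowbreak images/\allowbreak presentations/\allowbreak swanepoel.pdf}.

\bibitem{RWW}
Rubinstein, Weng, Wormald, 2006.

\bibitem{Sion}
Sion, Pacific J. Math. \textbf{8} (1958).

\end{thebibliography}
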